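# Fixed points of Borsuk continuous maps whose values are points or spheres

## 1. The Borsuk distance and set-valued maps

Throughout, $B^n$ is the closed unit ball in $\mathbb R^n$, $n\ge 2$, the letter $d$ denotes Euclidean distance, and $*$ is the one-point space. For a compact set $K$ we write $C(K)$ for the family of all nonempty compact subsets of $K$, and for compact sets $X,Y$ we write $C(X;Y)$ for the set of continuous maps $X\to Y$.

**Definition (fixed point).** A point $x\in B^n$ is a fixed point of $f:B^n\to C(B^n)$ if $x\in f(x)$.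

For example, let $f(x)=\{y\in B^2:|y|=1-|x|\}$ on $B^2$. The values are circles about $0$, shrinking to the point $\{0\}$ when $|x|=1$. The fixed points are the points with $|x|=\frac12$. The center of every value is $0$, and $0$ is *not* a fixed point, since $f(0)$ is the unit circle. So a fixed point of the map "take the center" need not be a fixed point of $f$.

**Definition (Borsuk distance).** For nonempty compact $X,Y\subset\mathbb R^n$,
$$\rho(X,Y)=\inf\{\max\{d(x,h(x)):x\in X\}:h\in C(X;Y)\},\qquad d_B(X,Y)=\max\{\rho(X,Y),\rho(Y,X)\}.$$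

Composing maps shows that $\rho$ satisfies the triangle inequality. If $h\in C(X;Y)$ moves points by at most $\eta$, then every point of $X$ is within $\eta$ of $Y$. Hence $d_B$ is at least the Hausdorff distance, and in particular it is a metric.

Here are three examples. First, $d_B(\{a\},\{b\})=|a-b|$. Second, if $rS$ is a round sphere of radius $r$ about $0$, then $d_B(\{0\},rS)=r$, because the only map $rS\to\{0\}$ and every map $\{0\}\to rS$ move points by exactly $r$. Third, let $S$ be the unit circle in the plane and $Y\subset S$ the arc obtained by deleting a tiny open arc. The Hausdorff distance of $S$ and $Y$ is tiny, but $d_B(S,Y)\ge1$. Indeed, suppose $h:S\to Y$ satisfies $|h(x)-x|<1$ for all $x$. Then the segment from $x$ to $h(x)$ avoids $0$, so $h$ is homotopic to the inclusion of $S$ in $\mathbb R^2\setminus 0$. But $h$ factors through the contractible set $Y$, so it is null-homotopic, a contradiction. The distance $d_B$ therefore sees the topology of nearby sets, and we shall use it exactly in this way (Lemma 3).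

**Definition (Borsuk continuity).** A map $f:B^n\to C(B^n)$ is Borsuk continuous if it is continuous with respect to $d_B$ on $C(B^n)$.

For example, let $f(x)$ be the round sphere (or point) $\{y\in\mathbb R^n:|y-c(x)|=\varrho(x)\}\subset B^n$ with $c,\varrho$ continuous and $\varrho\ge0$. This $f$ is Borsuk continuous. When both radii are positive, $c(x)+\varrho(x)y\mapsto c(x')+\varrho(x')y$ for unit vectors $y$ moves points by at most $|c(x)-c(x')|+|\varrho(x)-\varrho(x')|$. When one of the values is a point, every map between the two values obeys the same bound.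

## 2. Conjecture 1 and the answer

If every value of $f$ is a point, a Borsuk continuous $f$ is an ordinary continuous map and Brouwer's theorem gives a fixed point. What if some values are allowed to be spheres of one fixed dimension $k$? The following statement is taken from "A Fixed Point Theorem For Multivalued Mappings With Nonacyclic Values".

**Conjecture 1.** Every Borsuk continuous map $f:B^n\to C(B^n)$ with values homeomorphic to $*$ or $S^k$ has a fixed point ($k$ is fixed, $1\le k\le n-1$).

The values may be wildly embedded, and points and spheres may be mixed. The problem is to prove or disprove Conjecture 1. Write $\mathbf C(k,n)$ for the statement for the given pair $(k,n)$. We shall prove that the conjecture is false, through the following two theorems.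

**Theorem A.** Let $1\le k\le n-3$, and suppose $\mathbb R^n$ contains a closed smooth $(k+1)$-dimensional submanifold $\Sigma$ (not necessarily connected or orientable) with $\chi(\Sigma)=1$. Then $\mathbf C(k,n)$ is false. In particular $\mathbf C(1,n)$ is false for all $n\ge4$. Moreover, if $k\ge3$ is odd and $k+1=2s+6r$ with $s\in\{2,3,4\}$, $r\ge0$, then $\mathbf C(k,n)$ is false for all $n\ge 3s+7r+1$. (The weaker range $n\ge(3k+5)/2$ is valid for all odd $k$.)

**Theorem B.** $\mathbf C(k,n)$ is true if (i) $k$ is even; or (ii) $n=k+1$; or (iii) $n=k+2$; or (iv) $n=k+3$ and $k+3$ is not a power of $2$.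

**Consequences.**

- For even $k$, $\mathbf C(k,n)$ always holds, by B(i).
- $\mathbf C(1,n)$ holds iff $n\le 3$: use B(ii) for $n=2$, B(iii) for $n=3$, and A for $n\ge4$.
- $\mathbf C(3,n)$ holds iff $n\le6$: use B(ii), (iii), (iv) for $n=4,5,6$ (note that $6$ is not a power of $2$), and A with $s=2$, $r=0$ for $n\ge7$.
- Conjecture 1 holds for all $k$ when $n=2,3$ (the pairs are $(1,2)$, $(1,3)$ and $(2,3)$), and fails, for $k=1$, for every $n\ge4$.

For odd $k\ge5$ a gap remains between the two theorems. For example, they do not decide $(5,8)$ and $(5,9)$: the first has $n=k+3$ with $k+3=8$ a power of $2$, and A with $k+1=6$, $s=3$, $r=0$ starts only at $n=10$.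

## 3. Round spheres: inside and outside

**Round spheres with $n=k+1$.** Suppose $f(x)=\{y\in\mathbb R^n:|y-c(x)|=\varrho(x)\}\subset B^n$ with $c,\varrho$ continuous, and suppose $f$ has no fixed point, so that $|x-c(x)|\ne\varrho(x)$ for all $x$. Consider the set of points lying inside their own sphere,
$$V=\{x\in B^n:|x-c(x)|<\varrho(x)\}=\{x\in B^n:|x-c(x)|\le\varrho(x)\}.$$
It is open and closed in $B^n$. It is nonempty: $c(x)$ lies in the convex hull of $f(x)$, so $c$ maps $B^n$ to itself. By Brouwer some $x$ has $c(x)=x$, and there $\varrho(x)\neq0$, so $x\in V$. Hence $V=B^n$. But for $|x|=1$ the point $x$ would be interior to the ball $\{|y-c(x)|\le\varrho(x)\}$, which is the convex hull of $f(x)$ and lies in $B^n$. That is impossible, so $f$ has a fixed point.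

**Where this stops in higher codimension.** Let $n>k+1$, and let $f(x)$ be a round $k$-sphere in a $(k+1)$-dimensional affine plane, again with center $c(x)$. Brouwer still gives a point $x=c(x)$ in the middle of its own sphere. Let $V$ be the set of $x$ lying in the flat open disc bounded by $f(x)$. Without fixed points $V$ is still closed, but it is no longer open: the disc has empty interior in $\mathbb R^n$, and $x$ can leave it sideways, without crossing the sphere. "Inside" stops being an open condition, and no contradiction results.

**What the failure suggests.** Try maps of the shape $f(x)=x-\delta v(x)+\delta r(x)S_x$, where $v$ is a vector field with $v(x)=x$ near $\partial B^n$, where $r\ge0$ is a function, and where $S_x$ is the unit sphere of a $(k+1)$-dimensional linear space $T_x$. A fixed point is a solution of $v(x)\in r(x)S_x$. The centers are displaced by $-\delta v$, so the zeros of $v$ have total index $1$ and must occur where $r>0$. The condition $v(x)\in T_x$ imposes $n-k-1$ equations, so we expect it to cut out a $(k+1)$-dimensional set $\Sigma$. Suppose it is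 a closed submanifold and take $T_x=T_x\Sigma$ on it. Then $v$ restricted to $\Sigma$ is a tangent field, whose zeros count $\chi(\Sigma)$. So we want $\chi(\Sigma)=1$.

For a sphere $\Sigma=S^2\subset\mathbb R^4$ ($k=1$) the recipe breaks down at one spot. In the construction below, $v/|v|$ would have degree $2$ on the boundary of a tube around $\Sigma$ and degree $1$ on a large sphere. Then $v$ has a zero between them, where $r=0$, and this zero is a fixed point. With $\chi(\Sigma)=1$ the obstruction disappears.

## 4. Spheres tangent to a submanifold with Euler characteristic one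

**Proposition 1.** Let $1\le k\le n-3$, and let $\Sigma\subset\mathbb R^n$ be a closed smooth $(k+1)$-dimensional submanifold with $\chi(\Sigma)=1$. Then there is a Borsuk continuous $f:B^n\to C(B^n)$ without fixed points whose values are points and round $k$-spheres.

**Step 1: a vector field near $\Sigma$.** We want a field on a tube around $\Sigma$ that is tangent to $\Sigma$ along $\Sigma$ and has degree $1$ on the boundary of the tube.

Rescale so that $\Sigma\subset\{|x|<1/2\}$. Choose $\varepsilon>0$ such that $(p,w)\mapsto p+w$ (with $p\in\Sigma$, $w\perp T_p\Sigma$, $|w|\le2\varepsilon$) is a diffeomorphism onto a compact subset of $\{|x|<1/2\}$. Put $N=\{p+w:|w|\le\varepsilon\}$. Let $a$ be a smooth tangent vector field on $\Sigma$ with finitely many nondegenerate zeros, for example the gradient of a Morse function. By Poincaré–Hopf its indices sum to $\chi(\Sigma)=1$. Fix $R>\max|a|$. On $N$ put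
$$v(p+w)=a(p)+w .$$
Since $a(p)\perp w$, we have $v=0$ iff $w=0$ and $a(p)=0$. At such a zero $p_0$, the derivative of $v$ in a normal direction is the identity. In tangent directions it is $Da(p_0)$, which has values in $T_{p_0}\Sigma$: the normal component of the derivative of a tangent field is the second fundamental form, evaluated on $a(p_0)=0$ in one slot. So the derivative of $v$ at $p_0$ is $Da(p_0)\oplus\mathrm{id}$ on $T_{p_0}\Sigma\oplus(T_{p_0}\Sigma)^\perp$, its determinant is $\det Da(p_0)$, and the index of $v$ equals that of $a$. The degree of $v/|v|:\partial N\to S^{n-1}$ is the sum of the indices of the zeros in $N$, hence is $1$.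

**Step 2: extending $v$ without new zeros.** This is where $\chi(\Sigma)=1$ is used.

For $3/4\le|x|\le1$ put $v(x)=x$. Let $W=\{|x|\le3/4\}\setminus\operatorname{int}N$, a compact manifold with boundary. Since $\Sigma$ has codimension $n-k-1\ge2$, the set $\{|x|\le3/4\}\setminus\Sigma$ is connected. It retracts onto $W$ by the map that is $p+w\mapsto p+\varepsilon w/|w|$ for $0<|w|\le\varepsilon$ and the identity on $W$, so $W$ is connected. With $\partial W$ oriented as the boundary of $W$, the map $v/|v|$ has degree $1$ on the outer sphere and degree $-1$ on $\partial N$, so its total degree on $\partial W$ is $0$. By the Hopf extension theorem (Guillemin–Pollack, *Differential Topology*, Ch. 3 §6), a smooth map from the boundary of a compact connected oriented $n$-manifold to $S^{n-1}$ extends over the manifold if its degree is $0$. So $v/|v|$ extends to $W\to S^{n-1}$. The function $\log|v|$ extends from $\partial W$ to $W$ by Tietze. Multiplying, we obtain a continuous $v:B^n\to\mathbb R^n$ whose only zeros are the zeros of $a$ on $\Sigma$.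

**Step 3: the map.** Put $r(p+w)=R(1-|w|/\varepsilon)$ on $N$ and $r=0$ off $N$. This is continuous, and $r(x)>0$ iff $x=p+w$ with $|w|<\varepsilon$. For $x=p+w\in N$ let $S_x$ be the unit sphere of $T_p\Sigma$, a round $k$-sphere. For $0<\delta<1$ with $\delta(\max|v|+R)\le1/4$ define
$$f(x)=x-\delta v(x)+\delta r(x)S_x\ \text{ if } r(x)>0,\qquad f(x)=\{x-\delta v(x)\}\ \text{ if } r(x)=0. \tag{1}$$
Each value is a point or a round $k$-sphere. If $|x|\ge3/4$ then $r(x)=0$ and $f(x)=\{(1-\delta)x\}\subset B^n$. If $|x|\le3/4$, every point of $f(x)$ is within $1/4$ of $x$, so again $f(x)\subset B^n$.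

**Step 4: Borsuk continuity.** Write $c(x)=x-\delta v(x)$.

Let $r(x_0)=0$. Map $f(x)$ to the point $c(x_0)$, and send that point to any point of $f(x)$. All points move by at most $|c(x)-c(x_0)|+\delta r(x)$, which tends to $0$ as $x\to x_0$.

Let $r(x_0)>0$. For $x=p+w$ near $x_0=p_0+w_0$ we have $r(x)>0$. Let $P_p$ be the orthogonal projection onto $T_p\Sigma$ and $\eta=\|P_p-P_{p_0}\|$, which is $<1$ for $x$ near $x_0$. For $y\in S_{x_0}$ we have $|P_py-y|=|(P_p-P_{p_0})y|\le\eta<1$. So $P_py\ne0$, and $y'=P_py/|P_py|\in S_x$ satisfies $|y'-P_py|=\big|1-|P_py|\big|\le\eta$. Hence $|y'-y|\le2\eta$. The map $c(x_0)+\delta r(x_0)y\mapsto c(x)+\delta r(x)y'$ from $f(x_0)$ to $f(x)$ is continuous and moves points by at most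
$$|c(x)-c(x_0)|+\delta|r(x)-r(x_0)|+2\delta R\eta .$$
The same bound holds for the map $f(x)\to f(x_0)$ built symmetrically. So $d_B(f(x),f(x_0))\to0$ as $x\to x_0$.

**Step 5: no fixed points.** By (1), $x\in f(x)$ means $v(x)=0$ if $r(x)=0$, and $v(x)\in r(x)S_x$ if $r(x)>0$. If $r(x)=0$, then $x\notin\Sigma$, because $r=R$ on $\Sigma$; so $v(x)\ne0$. If $r(x)>0$ and $x=p+w$ were fixed, then $a(p)+w\in r(x)S_x\subset T_p\Sigma$, which forces $w=0$. Then $r(x)=R$ and $|a(p)|=R$, contradicting $R>\max|a|$. This proves Proposition 1, the first sentence of Theorem A. $\square$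

## 5. Submanifolds of Euler characteristic one

**The projective plane in $\mathbb R^4$.** We check by hand that $[x,y,z]\mapsto(x^2-y^2,xy,xz,yz)$, for $x^2+y^2+z^2=1$, embeds $\mathbb{RP}^2$ in $\mathbb R^4$. With $\zeta=x+iy$, the four coordinates are equivalent to the two complex numbers $\zeta^2$ and $\zeta z$. If $\zeta^2=0$, then $z=\pm1$ and the point of $\mathbb{RP}^2$ is determined. If $\zeta^2\ne0$, then $\zeta$ is determined up to sign and $z=(\zeta z)/\zeta$ changes sign with it. So the map is injective. If a tangent vector $(\eta,t)$ at $(\zeta,z)$ is killed by the derivative, then $2\zeta\eta=0$ and $\eta z+\zeta t=0$. For $\zeta\neq0$ this gives $\eta=0$ and then $t=0$. For $\zeta=0$ we have $z=\pm1$, so $\eta=0$, and tangency to the sphere gives $zt=0$, so $t=0$. An injective immersion of a compact manifold is an embedding. Since $\chi(\mathbb{RP}^2)=1$ and $\mathbb R^4\subset\mathbb R^n$, Proposition 1 shows that $\mathbf C(1,n)$ is false for all $n\ge4$. **Conjecture 1 is disproved.**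

**More submanifolds.** Let $\mathcal E$ be the set of pairs $(d,n)$ such that $\mathbb R^n$ contains a closed smooth $d$-dimensional submanifold with $\chi=1$. We have $(2,4)\in\mathcal E$, and $(d,n)\in\mathcal E$ implies $(d,n+1)\in\mathcal E$. Products of such manifolds have $\chi=1$; the purpose of the next lemma is to embed a product economically.

**Lemma 2.** Let $j\in\{2,6\}$. If $(d,q)\in\mathcal E$ and $q\ge j$, then $(d+j,q+j+1)\in\mathcal E$.

*Proof.* Since $q+j+1\ge2j+1$, Whitney's theorem embeds $\mathbb{RP}^j$ in $\mathbb R^{q+j+1}$. Let $\nu$ be the normal bundle, of rank $q+1$. Let $\lambda$ be the tautological line bundle and $\varepsilon^i$ the trivial bundle of rank $i$. Recall that $T\mathbb{RP}^j\oplus\varepsilon\cong(j+1)\lambda$.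

The bundle $(j+2)\lambda$ is trivial. Over $\mathbb{RP}^{j+1}$ its total space is $S^{j+1}\times\mathbb R^{j+2}/(x,y)\sim(-x,-y)$. Since $j+2$ is $4$ or $8$, we may multiply quaternions or octonions. The map $(x,y)\mapsto xy$ is well defined on the quotient and is a linear isomorphism on each fiber, because $|xy|=|x||y|$. Restrict this trivialization to $\mathbb{RP}^j$.

From $\nu\oplus T\mathbb{RP}^j\cong\varepsilon^{q+j+1}$ we get $\nu\oplus(j+1)\lambda\cong\varepsilon^{q+j+2}$. Adding $\lambda$ gives $\nu\oplus\varepsilon^{j+2}\cong(\lambda\oplus\varepsilon^q)\oplus\varepsilon^{j+2}$. So $\nu$ and $\lambda\oplus\varepsilon^q$ are stably isomorphic of rank $q+1>j=\dim\mathbb{RP}^j$. Stably isomorphic bundles of equal rank exceeding the dimension of the base are isomorphic, so $\nu\cong\lambda\oplus\varepsilon^q$. Thus $\nu$ contains a trivial subbundle of rank $q$, and the tubular neighborhood contains an embedded $\mathbb{RP}^j\times D^q$. Put the given $\Sigma\subset\mathbb R^q\cong\operatorname{int}D^q$ into the second factor. Then $\mathbb{RP}^j\times\Sigma\subset\mathbb R^{q+j+1}$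 has dimension $d+j$ and Euler characteristic $1\cdot1=1$. $\square$

**End of the proof of Theorem A.** Start at $(2,4)$ and use $j=2$ repeatedly: each step turns $(2s,3s+1)$ into $(2s+2,3s+4)$, so $(2s,3s+1)\in\mathcal E$ for all $s\ge1$. With $k+1=2s$ this is $n=3s+1=(3k+5)/2$, which is at least $k+3$. So Proposition 1 applies and gives the weaker range for all odd $k$. If $s\ge2$ then $3s+1\ge6$, so we may continue with $j=6$, each step adding $(6,7)$. Thus $(2s+6r,3s+7r+1)\in\mathcal E$ for $r\ge0$. With $k+1=2s+6r$ we have $3s+7r+1=(k+1)+s+r+1\ge k+3$, so Proposition 1 applies for all $n\ge3s+7r+1$. $\blacksquare$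

**Remark.** For the hypothesis of Theorem A it suffices that $\chi(\Sigma)$ is odd. Then $\dim\Sigma=k+1$ is even, because closed odd-dimensional manifolds have $\chi=0$. Add to $\Sigma$, disjointly, a hypersurface $\partial W\subset\mathbb R^{k+2}\subset\mathbb R^n$, where $W$ is a regular neighborhood of a wedge of $g$ circles or of $g$ points. Since $\dim W$ is odd, $\chi(\partial W)=2\chi(W)$, which is $2(1-g)$ or $2g$. So every even integer occurs, and the total can be made $1$.

## 6. Sheaf cohomology, duality and Steenrod squares

We now turn to Theorem B. This section fixes the tools. $A$ is a field. Cohomology is sheaf cohomology, which agrees with singular cohomology on manifolds (with or without boundary).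

**Relative groups.** Let $X$ be a manifold with boundary, $\Gamma\subset X$ closed and $M=X\setminus\Gamma$. Let $A_M$ be the constant sheaf on $M$ extended by zero to $X$. From $0\to A_M\to A_X\to A_\Gamma\to0$ we have $H^*(X;A_M)=H^*(X,\Gamma;A)$. Moreover, $H^*(X,\Gamma)=\operatorname{colim}H^*(X,N)$ over open $N\supset\Gamma$, and $H^*_c(X)=\operatorname{colim}H^*(X,X\setminus K)$ over compact $K$. This is not singular cohomology of $\Gamma$ when $\Gamma$ is bad: for $\Gamma=\{0\}\cup\{1/i:i\ge1\}\subset\mathbb R$, the group $H^0(\Gamma)$ consists of the locally constant functions, while singular $H^0$ consists of all functions.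

**Proper maps.** Let $q:X\to U$ be a proper map of locally compact Hausdorff spaces. Proper base change says $(R^iq_*E)_x=H^i(q^{-1}(x);E)$. The projection formula says $Rq_*(E\otimes q^*N)\cong Rq_*E\otimes N$ for a local system $N$ of finite-dimensional $A$-vector spaces. Finally $R\Gamma(U;Rq_*E)=R\Gamma(X;E)$ and $R\Gamma_c(U;Rq_*E)=R\Gamma_c(X;E)$. For $U\times D\to U$ with $D$ a closed ball and $E$ constant, $R^iq_*E$ is constant for $i=0$ and zero for $i>0$.

**Local systems.** A local system is a locally constant sheaf. For example, the orientations of the fibers of the Möbius band over the circle form a rank-one local system with $\mathbb Z$ coefficients that is not constant. It becomes constant after reduction mod $2$, since its structure group is $\{\pm1\}$.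

**Duality.** Let $M$ be an oriented $p$-manifold with boundary, and let $\int_M:H^p_c(M,\partial M;A)=H^p_c(\operatorname{int}M;A)\to A$ be the integral. Poincaré–Lefschetz duality says that $\alpha\mapsto\big(\zeta\mapsto\int_M\zeta\cup\alpha\big)$ is an isomorphism $H^{p-j}(M,\partial M;A)\cong\operatorname{Hom}(H^j_c(M;A),A)$. For instance, if $M=\mathbb R^p$, both sides are $A$ for $j=p$ and $0$ otherwise.

**Steenrod squares.** For $A=\mathbb F_2$ there are natural operations $Sq^i:H^j\to H^{j+i}$ with $Sq^0=\mathrm{id}$, $Sq^jx=x^2$ and $Sq^ix=0$ for $i>j$ when $x$ has degree $j$. The total square $Sq=\sum Sq^i$ is multiplicative (Cartan). They act on the relative and compactly supported groups above, since these are colimits of singular groups of pairs. For example, if $a$ has degree $1$ then $Sq\,a=a+a^2$ and $Sq(a^j)=a^j(1+a)^j$.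

## 7. Normalizing a fixed-point-free map

From now on assume that $f:B^n\to C(B^n)$ is Borsuk continuous with values homeomorphic to $*$ or $S^k$, $1\le k\le n-1$, and **without fixed points**. Put
$$m=n-k-1 .$$
The values are topological spheres without any regularity. The aim of this section is to replace $f$ by a family of $k$-spheres $F(x)\subset\operatorname{int}D$ over a bounded open set $U\subset\mathbb R^n$, together with a map $s:U\to\mathbb R^n$ of degree $1$ with $s(x)\notin F(x)$.

**Step 1: extension to $\mathbb R^n$.** Let $g=f$ on $B^n$ and $g(x)=\max(0,2-|x|)\,f(x/|x|)$ for $|x|\ge1$. For $X,Y\subset B^n$ and $t,s\ge0$,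
$$d_B(tX,sY)\le t\,d_B(X,Y)+|t-s| .$$
If $t,s>0$, use $tx\mapsto s\,h(x)$ for $h\in C(X;Y)$, for which $|tx-s\,h(x)|\le t|x-h(x)|+|t-s|$, and similarly in the other direction. If $t$ or $s$ is $0$, one set is $\{0\}$ and all distances involved are at most $|t-s|$. So $g:\mathbb R^n\to C(B^n)$ is Borsuk continuous, with values homeomorphic to $*$ or $S^k$. It has no fixed points, since for $|x|>1$ we have $x\notin B^n\supset g(x)$. Let
$$U=\{x\in\mathbb R^n:g(x)\cong S^k\}\subset\{|x|<2\}.$$

**Step 2: nearby values have matching cohomology.** This is where Borsuk continuity, rather than Hausdorff continuity, is used.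

**Lemma 3.** Let $G$ be a Borsuk continuous map from a space $Y$ to the nonempty compact subsets of $\mathbb R^n$, with values homeomorphic to $*$ or $S^k$. Let $S=G(x_0)\cong S^k$. There are an open $O\supset S$ in $\mathbb R^n$, a retraction $r:O\to S$, and a neighborhood $W$ of $x_0$ such that for $x\in W$: $G(x)\subset O$, $G(x)\cong S^k$, and $(r|_{G(x)})^*:H^k(S)\to H^k(G(x))$ is an isomorphism for any coefficients.

*Proof.* Let $\eta:S\to S^k\subset\mathbb R^{k+1}$ be a homeomorphism. By Tietze it extends to $\tilde\eta:\mathbb R^n\to\mathbb R^{k+1}$. Put $O=\{\tilde\eta\ne0\}$ and $r=\eta^{-1}(\tilde\eta/|\tilde\eta|)$. Choose $\varepsilon>0$ such that the open $\varepsilon$-neighborhood of $S$ lies in $O$, and let $W=\{x:d_B(S,G(x))<\varepsilon\}$. For $x\in W$, $\rho(G(x),S)<\varepsilon$ gives $G(x)\subset O$, and $\rho(S,G(x))<\varepsilon$ gives $h:S\to G(x)$ with $|h(y)-y|<\varepsilon$ for all $y\in S$. The segment from $y$ to $h(y)$ stays in $O$, so $r((1-t)y+th(y))$ is a homotopy from $\mathrm{id}_S$ to $r\circ h$. Since $S$ is not contractible, $G(x)$ is not a point,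 so $G(x)\cong S^k$. On $H^k(\,\cdot\,;\mathbb Z)\cong\mathbb Z$ the relation $h^*r^*=\mathrm{id}$ forces $r|_{G(x)}$ to have degree $\pm1$. $\square$

Applied to $g$, the lemma shows that $U$ is open.

**Step 3: centers and radii.** Let $c(x)$ and $\varrho(x)$ be the center and radius of the smallest closed ball containing $g(x)$. We check that they are well defined and continuous. For compact $X$ put $R_X(p)=\max_{y\in X}|p-y|$. Then $R_X(p)^2-|p|^2$ is a maximum of affine functions of $p$, hence convex. So $R_X^2$ has a unique minimizer $c_X$, and with minimal radius $\varrho_X$ we have $R_X(p)^2\ge\varrho_X^2+|p-c_X|^2$. If $X,Y$ have Hausdorff distance at most $\eta$, then $|R_X-R_Y|\le\eta$. Hence $|\varrho_X-\varrho_Y|\le\eta$ and $R_X(c_Y)\le\varrho_Y+\eta\le\varrho_X+2\eta$, so $|c_Y-c_X|^2\le(\varrho_X+2\eta)^2-\varrho_X^2$, which tends to $0$ with $\eta$. Since $d_B$ dominates the Hausdorff distance, $c$ and $\varrho$ are continuous. The center lies in the convex hull of $g(x)$, since otherwise moving it to its nearest point in the hull would bring it strictly closer to every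 point of $g(x)$. So $|c(x)|\le1$. Clearly $\varrho(x)=0$ iff $x\notin U$.

**Step 4: rescaling.** Let $\xi(x)=x-c(x)$. Off $U$ we have $g(x)=\{c(x)\}$, so $\xi(x)\ne0$. For $x\in U$ put
$$F(x)=\frac{g(x)-c(x)}{2\varrho(x)},\qquad s(x)=\frac{\xi(x)}{2\varrho(x)} .$$
Let $D$ be the closed unit ball of $\mathbb R^n$. Then $F(x)\subset\operatorname{int}D$, since it lies in the ball of radius $\frac12$. Further, $s(x)\in F(x)$ would mean $x\in g(x)$, so $s(x)\notin F(x)$ for all $x\in U$. The map $F$ is Borsuk continuous: for $h\in C(X;X')$ with $X'\subset B^n$, the map $\lambda x+a\mapsto\lambda'h(x)+a'$ moves points by at most $|\lambda||x-h(x)|+|\lambda-\lambda'|+|a-a'|$, and the coefficients $1/(2\varrho)$ and $-c/(2\varrho)$ are continuous on $U$. So Lemma 3 applies to $F$.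

The set
$$Q=\{x\in U:|s(x)|\le1\}=\{x\in\mathbb R^n:|\xi(x)|\le2\varrho(x)\}$$
(the two descriptions agree because off $U$ we have $\varrho=0\neq\xi$) is closed and bounded. It is a compact subset of $U$.

**Step 5: the degree of $s$.** Let $\theta_0$ generate $H^n(\mathbb R^n,\mathbb R^n\setminus\operatorname{int}D;A)\cong H^n(D,\partial D;A)=A$, normalized by $\int_{\mathbb R^n}\theta_0=1$. For $x\in U\setminus Q$ we have $|s(x)|>1$, so $s^*\theta_0\in H^n(U,U\setminus Q)$ is defined. We claim that its image in $H^n_c(U)$ satisfies
$$\int_U s^*\theta_0=1 . \tag{2}$$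
Let $\mu\in H^n(\mathbb R^n,\mathbb R^n\setminus0)$ be the class restricting to $\theta_0$, so $s^*\theta_0=s^*\mu$. If $\xi(x)=0$, then $x\in Q$. So on $(U,U\setminus Q)$ the maps $s$ and $\xi$ into $(\mathbb R^n,\mathbb R^n\setminus0)$ are homotopic by positive rescaling, and $s^*\mu=\xi^*\mu$. Here $\xi$ is defined on $(\mathbb R^n,\mathbb R^n\setminus Q)$, and by excision $H^n(\mathbb R^n,\mathbb R^n\setminus Q)=H^n(U,U\setminus Q)$. Since $Q\subset\{|x|<2\}$, the integral may be computed after restriction to $(\mathbb R^n,\{|x|>2\})$. There $\xi$ is homotopic to the identity through $x-tc(x)$, which is nonzero for $|x|>2$ since $|c|\le1$. So the integral is $\int\mu=1$.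

**The total space.** Let
$$X=U\times D,\quad \Gamma=\{(x,y)\in X:y\in F(x)\},\quad M=X\setminus\Gamma,\quad \partial M=\partial X=U\times\partial D,$$
and let $q:X\to U$ be the projection. If $(x_i,y_i)\in\Gamma$ converges to $(x,y)\in X$, then the distance from $y_i$ to $F(x)$ tends to $0$, so $y\in F(x)$. Thus $\Gamma$ is closed in $X$, and it lies in $U\times\operatorname{int}D$. So $M$ is an oriented $2n$-manifold with boundary. The map $x\mapsto(x,s(x))$ is a section that misses $\Gamma$.

## 8. A Thom class for the family $F$

If $\Gamma$ were the unit sphere bundle of a vector bundle, we would use its Thom class and Euler class. The purpose of this section is to build these classes for $F$, which is only Borsuk continuous, and to derive from the degree-one map $s$ that the Euler class pairs nontrivially with $H^m_c(U)$.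

**Step 1: the fiber cohomology is a local system.** Since $q$ is proper, the stalk of $R^iq_*A_M$ at $x$ is $H^i(D,F(x);A)$. As $F(x)\cong S^k$ with $k\ge1$, this is $A$ for $i=k+1$ and $0$ otherwise. Let $L=R^{k+1}q_*A_M$. Because $R^iq_*A_X=0$ for $i\ge1$, the long exact sequence gives $L\cong R^k(q|_\Gamma)_*A$.

$L$ is locally constant. Take $x_0\in U$ and let $S=F(x_0)$, $r$, $W$ be as in Lemma 3 for $F$. Pulling back along $\Gamma|_W\to S$, $(x,y)\mapsto r(y)$, gives a map from the constant sheaf $H^k(S;A)$ to $R^k(q|_\Gamma)_*A$ over $W$. On stalks it is $(r|_{F(x)})^*:H^k(S;A)\to H^k(F(x);A)$, an isomorphism. The same holds over $\mathbb Z$, compatibly. So $L=L_{\mathbb Z}\otimes A$ with $L_{\mathbb Z}$ locally constant with stalk $\mathbb Z$, and $L$ has structure group $\{\pm1\}$. Hence $L\otimes L\cong A$ canonically: the tensor square of a generator of $L_{\mathbb Z}$ does not depend on its sign. For $A=\mathbb F_2$, $L$ is constant.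

**Step 2: the class $\tau$.** Since only one direct image sheaf is nonzero, $Rq_*A_M\cong L[-k-1]$. By the projection formula $Rq_*(A_M\otimes q^*L)\cong(L\otimes L)[-k-1]\cong A[-k-1]$. Taking cohomology in degree $k+1$,
$$H^{k+1}(X,\Gamma;q^*L)=H^0(U;L\otimes L)=H^0(U;A).$$
Let $\tau$ correspond to $1$. By base change it restricts to a generator $\tau_x$ of $H^{k+1}(D,F(x);L_x)\cong L_x\otimes L_x\cong A$ on every fiber.

**Step 3: the Thom isomorphisms.** The class $\tau$ is a morphism $A_X\to A_M\otimes q^*L[k+1]$ in the derived category. For a local system $N$ on $U$ (finite-dimensional over $A$), tensor with $q^*N$ and pass to the adjoint to get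
$$N\to Rq_*\big(A_M\otimes q^*(N\otimes L)\big)[k+1].$$
On the stalk at $x$, the target has cohomology $H^{i+k+1}(D,F(x);N_x\otimes L_x)$ in degree $i$, which vanishes unless $i=0$. In degree $0$ the map is $\nu\mapsto\nu\otimes\tau_x$, an isomorphism. So the morphism is an isomorphism. Applying $R\Gamma$ and $R\Gamma_c$ we get isomorphisms, both given by $z\mapsto q^*z\,\tau$:
$$H^i(U;N)\to H^{i+k+1}(X,\Gamma;q^*(N\otimes L)),\qquad H^i_c(U;N)\to H^{i+k+1}_c(M;q^*(N\otimes L)). \tag{3}$$

**Step 4: the class $e$.** Let $e\in H^{k+1}(U;L)$ be the image of $\tau$ under $H^{k+1}(X,\Gamma;q^*L)\to H^{k+1}(X;q^*L)=H^{k+1}(U;L)$. Then $q^*z\,\tau$ maps to $q^*(ze)$ in $H^*_c(X)$. Moreover $\tau\cup\tau=q^*e\cup\tau$, since a product of two relative classes may be computed by forgetting that the first one is relative.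

**Step 5: duality and the class $\theta_M$.** Duality for $M$ reads
$$H^{2n-j}(M,\partial M;A)\cong\operatorname{Hom}(H^j_c(M;A),A)\quad\text{via}\quad\int_M\zeta\cup\alpha, \tag{4}$$
and similarly for $U$ (without boundary). Let $\theta\in H^n(X,\partial X)$ be the pullback of $\theta_0|_{(D,\partial D)}$ and $\theta_M=\theta|_M\in H^n(M,\partial M)$. By the Künneth formula, $\int_Xq^*y\,\theta=\int_Uy$ for $y\in H^n_c(U)$, with suitable orientations. For $z\in H^m_c(U;L)$ the class $q^*z\,\tau$ lies in $H^n_c(M;A)$ (recall $m+k+1=n$ and $L\otimes L\cong A$). Extending by zero from $M$ to $X$ and using Step 4,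
$$\int_M(q^*z\,\tau)\,\theta_M=\int_Xq^*(ze)\,\theta=\int_Uze\qquad(z\in H^m_c(U;L)). \tag{5}$$

**Proposition 4.** For every field $A$ there is $z\in H^m_c(U;L)$ with $\int_Uze\ne0$.

*Proof.* Let $M^+=(U\times\mathbb R^n)\setminus\Gamma$ and $\partial^+=U\times(\mathbb R^n\setminus\operatorname{int}D)$. The straight-line deformation to $(x,y)\mapsto(x,y/\max(1,|y|))$ fixes $M$ and never enters $U\times\operatorname{int}D$ from outside. Since $\Gamma\subset U\times\operatorname{int}D$, it shows that $(M,\partial M)\hookrightarrow(M^+,\partial^+)$ is a homotopy equivalence of pairs. So classes in $H^*(M,\partial M)$ may be regarded as classes on $(M^+,\partial^+)$, and $\theta_M$ then becomes the pullback of $\theta_0$ under $(x,y)\mapsto y$. Because $s(x)\notin F(x)$, and $|s(x)|>1$ off $Q$, the section $\hat s(x)=(x,s(x))$ is a map $(U,U\setminus Q)\to(M^+,\partial^+)$, and $\hat s^*\theta_M=s^*\theta_0\ne0$ by (2). Hence $\theta_M\ne0$. By (4) some $\zeta\in H^n_c(M;A)$ has $\int_M\zeta\,\theta_M\ne0$. By (3) with $N=L$, $\zeta=q^*z\,\tau$ with $z\in H^m_c(U;L)$. Now (5) gives $\int_Uze\ne0$.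 $\square$

## 9. Spheres with $n=k+1$, and spheres of even dimension

**Theorem B(ii): $n=k+1$.** Here $m=0$, and Proposition 4 gives a nonzero $z\in H^0_c(U;L)$. A section of a local system has open and closed support, so the support of $z$ is open and compact in $\mathbb R^n$, hence empty. So $z=0$, a contradiction. This is the clopen argument of Section 3 in cohomological form. For $m\ge1$ the group $H^m_c(U;L)$ has no reason to vanish, and we must study $e$. $\blacksquare$

**Theorem B(i): $k$ even.** Take $A=\mathbb Q$. The class $\tau$ has odd degree $k+1$. Graded commutativity relates $\tau\cup\tau$ to itself with the sign $(-1)^{(k+1)^2}=-1$ and the swap on $L\otimes L$, which is the identity because $L$ has rank one. So $\tau\cup\tau=-\tau\cup\tau$, hence $q^*e\,\tau=\tau\cup\tau=0$. The first isomorphism in (3) gives $e=0$, contradicting Proposition 4. $\blacksquare$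

## 10. The dual class $\ell$ and its Steenrod squares

For odd $k$ the sign argument says nothing. From here on $A=\mathbb F_2$, so $L$ is constant, and $1\le m\le n-2$. The plan is to imitate Stiefel–Whitney classes: $\tau$ plays the part of the Thom class of a "tangent bundle", and a dual class $\ell$ plays the part of the Thom class of a "normal bundle". The section $\hat s$ then converts $\ell$ into a class in $H^m_c(U)$ on which $Sq$ is strongly constrained. Integrals of inhomogeneous classes mean integrals of the top component.

**Step 1: integrals do not see $Sq$.** For open $Y\subset\mathbb R^p$ and $\zeta\in H^*_c(Y)$,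
$$\int_YSq\,\zeta=\int_Y\zeta . \tag{6}$$
Indeed, for $i>0$ the number $\int_YSq^i\zeta$ (with $\zeta$ of degree $p-i$) may be computed after extending $\zeta$ by zero to $\mathbb R^p$, and $H^{p-i}_c(\mathbb R^p)=0$. This applies to $U\subset\mathbb R^n$ and to $\operatorname{int}M\subset\mathbb R^{2n}$, where $H^*_c(M,\partial M)=H^*_c(\operatorname{int}M)$.

**Step 2: the class $\ell$.** The functional $q^*z\,\tau\mapsto\int_Uz$ on $H^{n+k+1}_c(M)$ is well defined by (3). By (4) there is a unique $\ell\in H^m(M,\partial M)$ (note $2n-(n+k+1)=m$) representing it: $\int_M(q^*z\,\tau)\,\ell=\int_Uz$ for $z\in H^n_c(U)$. Replacing $z$ by $zy$,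
$$\int_M(q^*z\,\tau)(q^*y\,\ell)=\int_Uzy\qquad(z\in H^*_c(U),\ y\in H^*(U)). \tag{7}$$
The map $y\mapsto q^*y\,\ell$, $H^i(U)\to H^{i+m}(M,\partial M)$, is an isomorphism. By (4) and (3) its target is $\operatorname{Hom}(H^{2n-i-m}_c(M),\mathbb F_2)\cong\operatorname{Hom}(H^{n-i}_c(U),\mathbb F_2)$, and by (7) the map becomes the duality isomorphism of $U$.

**Step 3: the classes $w$ and $\omega$.** By (3) and Step 2 there are unique $w,\omega\in H^*(U)$ with
$$Sq\,\tau=q^*w\,\tau,\qquad Sq\,\ell=q^*\omega\,\ell . \tag{8}$$
Then $w_0=\omega_0=1$, and $\omega_i=0$ for $i>m=\deg\ell$. Since $Sq^{k+1}\tau=\tau^2=q^*e\,\tau$, we have $w_{k+1}=e$.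

**Step 4: $w\omega=1$.** For $z\in H^*_c(U)$, use (6) on $U$, then (7), then (6) on $\operatorname{int}M$, the Cartan formula with (8), and (7) again:
$$\int_USq\,z=\int_Uz=\int_Mq^*z\,\tau\ell=\int_MSq(q^*z\,\tau\ell)=\int_Mq^*(Sq(z)\,w\omega)\,\tau\ell=\int_USq(z)\,w\omega .$$
The total square is $\mathrm{id}$ plus a degree-raising operator on $H^*_c(U)$, which lives in degrees $0,\dots,n$, so $Sq$ is an additive automorphism there. Therefore $\int_Uy(1+w\omega)=0$ for all $y\in H^*_c(U)$, and duality on $U$ gives
$$w\omega=1 . \tag{9}$$

**Step 5: $\theta_M=q^*e\,\ell$.** For $z\in H^m_c(U)$, (5) and (7) give $\int_M(q^*z\,\tau)\theta_M=\int_Uze=\int_M(q^*z\,\tau)(q^*e\,\ell)$. By (3) every element of $H^n_c(M)$ has the form $q^*z\,\tau$, so (4) shows $\theta_M=q^*e\,\ell$.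

**Step 6: the class $u$.** Regard $\ell$ on $(M^+,\partial^+)$ as in Proposition 4, and let $u\in H^m_c(U)$ be the image of $\hat s^*\ell\in H^m(U,U\setminus Q)$. Since $q\hat s=\mathrm{id}$, Step 5 and (2) give the first of the next two equations, and (8) gives the second:
$$\int_Ueu=\int_U\hat s^*\theta_M=\int_Us^*\theta_0=1,\qquad Sq\,u=\omega u . \tag{10}$$
Moreover $u^2=0$. Indeed $u^2$ is the product of $u$ with its image in $H^m(U)$, and $H^m_c(U)\to H^m(U)$ factors through $H^m_c(\mathbb R^n)=0$ (as $m<n$). By (10), $\omega_mu=Sq^mu=u^2=0$.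

**Step 7: the functional $\varphi$.** For $y\in H^*(U)$ put $\varphi(y)=\int_Uyu$. It vanishes except in degree $n-m=k+1=:d$. It satisfies
$$\varphi(w_{k+1})=1,\qquad\varphi(y\,\omega_m)=0,\qquad\varphi(Sq(y)\,\omega)=\varphi(y). \tag{11}$$
The first holds because $w_{k+1}=e$ and $\int eu=1$, the second because $\omega_mu=0$. For the third, use $\omega u=Sq\,u$, the Cartan formula and (6): $\int_USq(y)\,\omega u=\int_USq(yu)=\int_Uyu$.

**What these classes are in the example of Section 4.** Let $f$ be the map (1), with $\Sigma$ connected. Then $U=\operatorname{int}N$ is an open disc bundle $\pi:U\to\Sigma$ of the normal bundle $\nu$, and $F(x)=\frac12S_x$. Orthogonal projection of the fiber $D$ to $T_{\pi(x)}\Sigma$ carries $F(x)$ into the nonzero vectors. The pullback of the mod $2$ Thom class of $\pi^*T\Sigma$ restricts to the generator on each $(D,F(x))$, so it is $\tau$. By Thom's formula $w=\pi^*w(T\Sigma)$, and (9) gives $\omega=\pi^*w(\nu)$. Since $H^m_c(U)\cong H^0(\Sigma)=\mathbb F_2$ is generated by the Thom class of $\nu$, and $u\ne0$ by (10), $u$ is that class, and $\varphi(y)=\int_\Sigma y|_\Sigma$.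 So the first equation of (11) says that $\chi(\Sigma)$ is odd. For $\mathbb{RP}^2\subset\mathbb R^4$, with $\alpha$ the generator of $H^1(\mathbb{RP}^2)$, we get $w=1+\alpha+\alpha^2$ and $\omega=w^{-1}=1+\alpha$. So $\omega_2=0$ and $\varphi(\alpha^2)=1$, in agreement with (11). Next we see that in codimension $m=1$, and often for $m=2$, the relations (11) contradict each other.

## 11. Contradictions for $n=k+2$ and $n=k+3$

**Theorem B(iii): $n=k+2$.** Here $m=1$, so $\omega=1+\omega_1$. By (9), $w=(1+\omega_1)^{-1}$, so $w_{k+1}=\omega_1^{k+1}$. The second relation in (11), with $y=\omega_1^k$, gives $\varphi(w_{k+1})=\varphi(\omega_1^k\,\omega_1)=0$. The first says $\varphi(w_{k+1})=1$. This is a contradiction. $\blacksquare$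

**Theorem B(iv): $n=k+3$, with $k+3$ not a power of $2$.** Here $m=2$ and $d=k+1$. Write $\omega=1+a+b$ with $a=\omega_1$ and $b=\omega_2$. By (11), $\varphi$ kills every multiple of $b$.

**Step 1: $\varphi(a^d)=1$.** Modulo multiples of $b$ we have $w=\omega^{-1}\equiv(1+a)^{-1}$, so $w_d\equiv a^d$, and $\varphi(a^d)=\varphi(w_d)=1$.

**Step 2: a family of binomial conditions.** Let $0\le j<d$ and apply the third relation in (11) to $y=a^j$, with $Sq(a^j)=a^j(1+a)^j$. Since $a^j$ has degree $j\ne d$, and terms with $b$ contribute nothing,
$$0=\varphi(a^j)=\varphi\big(a^j(1+a)^j(1+a+b)\big)=\varphi\big(a^j(1+a)^{j+1}\big)=\tbinom{j+1}{d-j}\varphi(a^d)=\tbinom{j+1}{d-j}\bmod2 .$$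
So all the binomial coefficients $\binom{j+1}{d-j}$, $0\le j<d$, would have to be even.

**Step 3: one of them is odd.** Since $d+2=k+3$ is not a power of $2$, $d+1$ is not of the form $2^t-1$. So below its leading binary digit, $d+1$ has a digit $0$, say the digit of $2^r$. Then $d+1=\alpha2^{r+1}+\beta$ with $\alpha\ge1$ and $0\le\beta<2^r$. In particular $2^r\le(d+1)/2\le d$. Put $j=d-2^r$, so $0\le j<d$ and $d-j=2^r$. Then
$$j+1=(d+1)-2^r=(\alpha-1)2^{r+1}+2^r+\beta$$
has digit $1$ at $2^r$. By Lucas' theorem $\binom{j+1}{d-j}=\binom{j+1}{2^r}$ is odd, contradicting Step 2. This proves Theorem B. $\blacksquare$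

For instance, for $k=3$ we have $d=4$, $d+1=5=101_2$, $r=1$, $j=2$, and $\binom32=3$ is odd, so $\mathbf C(3,6)$ holds. For $k=1$ we have $d=2$ and $k+3=4$. The coefficients are $\binom12=0$ and $\binom21=2$, both even, and there is no contradiction, as there cannot be, because $\mathbb{RP}^2\subset\mathbb R^4$ gives a fixed-point-free map.
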